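# Positive singular Artin monoids and the substitution $\tau_i\mapsto\sigma_i^2+1$

## Words in two letters and their expansions

Take two letters $a,b$ subject to the single rule $aba=bab$. The words in $a,b$ modulo this rule form a monoid $G^+$. Now add two further letters $\tau_1,\tau_2$, to be thought of as "singular" versions of $a$ and $b$, and expand each word by the substitution
$$\tau_1\mapsto a^2+1,\qquad \tau_2\mapsto b^2+1 ,$$
which produces an integer combination of elements of $G^+$. Here are three computations.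

First, $\tau_1ba$ expands to $(a^2+1)ba=a^2ba+ba$, and $ba\tau_2$ expands to $ba(b^2+1)=bab^2+ba$. Since
$$a\cdot aba=a\cdot bab=aba\cdot b=bab\cdot b ,$$
the two expansions are equal. So if we hope that a word can be recovered from its expansion, we must impose the rule $\tau_1ba=ba\tau_2$ on words. Likewise we must impose $\tau_1a=a\tau_1$, because $a$ commutes with $a^2+1$.

Second, $\tau_1\tau_2$ and $\tau_2\tau_1$ expand to
$$a^2b^2+a^2+b^2+1\qquad\text{and}\qquad b^2a^2+a^2+b^2+1 .$$
These differ. The word $aabb$ contains neither $aba$ nor $bab$, so the rule cannot be applied to it, and it is the only word representing its element. The same holds for $bbaa$. Hence $a^2b^2\ne b^2a^2$ in $G^+$.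

Third, compare $W=\tau_1\tau_2a^2$ and $V=a^2\tau_2\tau_1$:
$$W\mapsto a^2b^2a^2+a^4+b^2a^2+a^2,\qquad V\mapsto a^2b^2a^2+a^4+a^2b^2+a^2 .$$
The terms of highest degree agree, and so do the terms of lowest degree. Only the middle tells $W$ and $V$ apart.

So some pairs of words are forced to have the same expansion, and we turn these coincidences into relations. Once the evident relations are imposed, does the expansion determine the word? The third computation warns us that the extreme terms alone do not. The problem is posed, for all Coxeter matrices, in connection with the paper "Positive Singular Artin Monoids Inject Into Their Singular Artin Monoids". The answer is yes.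

## Artin monoids, their singular versions, and the map

Let $I$ be a finite set. A **Coxeter matrix** is $M=(m_{ij})_{i,j\in I}$ with $m_{ii}=1$ and $m_{ij}=m_{ji}\in\{2,3,\dots\}\cup\{\infty\}$ for $i\ne j$. Write $\langle xy\rangle^k$ for the alternating word $xyxy\cdots$ of length $k$ beginning with $x$.

**Definition (Artin monoid).** $G_M^+$ is the monoid with generators $\sigma_i$ $(i\in I)$ and relations
$$\langle\sigma_i\sigma_j\rangle^{m_{ij}}=\langle\sigma_j\sigma_i\rangle^{m_{ij}}\qquad(i\ne j,\ m_{ij}<\infty).$$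

For two letters: $m_{12}=2$ gives the free commutative monoid, $m_{12}=3$ gives the monoid above with $a=\sigma_1$, $b=\sigma_2$, and $m_{12}=\infty$ gives the free monoid.

**Definition (positive singular Artin monoid).** $\mathcal SG_M^+$ is the monoid with generators $\sigma_i,\tau_i$ $(i\in I)$, the relations of $G_M^+$ between the $\sigma_i$, and in addition:

- $\tau_i\sigma_i=\sigma_i\tau_i$ for all $i$;
- for $i\ne j$ with $m_{ij}<\infty$: $\tau_i\langle\sigma_j\sigma_i\rangle^{m_{ij}-1}=\langle\sigma_j\sigma_i\rangle^{m_{ij}-1}\tau_j$ if $m_{ij}$ is odd, and $\tau_i\langle\sigma_j\sigma_i\rangle^{m_{ij}-1}=\langle\sigma_j\sigma_i\rangle^{m_{ij}-1}\tau_i$ if $m_{ij}$ is even;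
- $\tau_i\tau_j=\tau_j\tau_i$ whenever $m_{ij}=2$.

For example, $m_{12}=3$ gives $\tau_1\sigma_2\sigma_1=\sigma_2\sigma_1\tau_2$, our first computation. For $m_{12}=4$ we get $\tau_1\sigma_2\sigma_1\sigma_2=\sigma_2\sigma_1\sigma_2\tau_1$, and for $m_{12}=2$ simply $\tau_1\sigma_2=\sigma_2\tau_1$.

From now on $G^+=G_M^+$ and $S=\mathcal SG_M^+$. All relations preserve the number of letters, so the length $|\cdot|$ is well defined on $G^+$ and on $S$ (a $\tau_i$ counts as one letter). The question concerns the monoid homomorphism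
$$\bar\varphi:S\to\mathbb Z[G^+],\qquad \sigma_i\mapsto\sigma_i,\quad\tau_i\mapsto\sigma_i^2+1 ,$$
into the multiplicative monoid of the monoid ring: is $\bar\varphi$ injective for every $M$?

**One letter.** Every element of $S$ is $\sigma^p\tau^q$, and its image is $t^p(1+t^2)^q\in\mathbb Q[t]$ with $t=\sigma$. Unique factorization recovers $p$ and $q$.

**Two commuting letters.** If $m_{12}=2$, all four generators commute, and $\sigma_1^p\tau_1^q\sigma_2^r\tau_2^s$ goes to $x^p(1+x^2)^qy^r(1+y^2)^s\in\mathbb Q[x,y]$. The four factors are pairwise non-associate irreducibles, so again the exponents can be read off.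

These two cases rest on unique factorization, which is lost as soon as some $m_{ij}\ge3$. For $m_{12}=3$,
$$(1+a)(1+b+ba)=1+a+b+ab+ba+aba=(1+b)(1+a+ab). \tag{1}$$
To check this, expand both sides and use $aba=bab$. Identity (1) will return later.

## The general theorem and the input from Brieskorn and Saito

It costs nothing to replace $1+t^2$ by more general polynomials. Let $K$ be a field and let $f_i\in K[t]$ $(i\in I)$ satisfy

> $(\ast)$ $f_i(0)\ne0$, $f_i$ is non-constant, $f_i\in K[t^{d_i}]$ for some integer $d_i\ge2$; and $f_i=f_j$ whenever $m_{ij}$ is finite and odd.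

**Theorem 1.** There is a unique monoid homomorphism $\varphi:S\to K[G^+]$ with $\sigma_i\mapsto\sigma_i$ and $\tau_i\mapsto f_i(\sigma_i)$, and it is injective. In particular (take $K=\mathbb Q$, $f_i=1+t^2$, $d_i=2$, and note $\mathbb Z[G^+]\subset\mathbb Q[G^+]$), $\bar\varphi$ is injective for every Coxeter matrix $M$.

We use one fact about Artin monoids, from Brieskorn–Saito, *Artin-Gruppen und Coxeter-Gruppen*, Invent. Math. 17 (1972), §2, valid for arbitrary Coxeter matrices.

**Fact (BS).** $G^+$ is left cancellative. If $i\ne l$ and $\sigma_iX=\sigma_lY$ in $G^+$, then $m=m_{il}<\infty$ and there is $Z\in G^+$ with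
$$X=\langle\sigma_l\sigma_i\rangle^{m-1}Z,\qquad Y=\langle\sigma_i\sigma_l\rangle^{m-1}Z .$$

In words: if an element can begin with $\sigma_i$ and also with $\sigma_l$, the only reason is that it begins with the two sides of the defining relation.

**Notation.** Put $A=K[G^+]$, graded by length. The support $\operatorname{supp}p$ is the set of elements of $G^+$ with nonzero coefficient in $p$. For $g\in G^+$, $gA$ is the span of the subset $gG^+$ of the basis $G^+$, so $p\in gA$ means exactly $\operatorname{supp}p\subset gG^+$. By left cancellation, $\operatorname{supp}(gp)=g\operatorname{supp}p$. For $i\ne l$ with $m=m_{il}<\infty$ put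
$$w_{il}=\langle\sigma_l\sigma_i\rangle^{m-1},\qquad i^*=l\ \text{ if $m$ is odd},\quad i^*=i\ \text{ if $m$ is even}.$$
(The index $i^*$ depends on $l$ too, which will always be clear from the context.) Since $m-1\ge1$, the word $w_{il}$ begins with $\sigma_l$. The last letter of $\langle\sigma_l\sigma_i\rangle^m$ is $\sigma_{i^*}$, so
$$\sigma_iw_{il}=\langle\sigma_i\sigma_l\rangle^m=\langle\sigma_l\sigma_i\rangle^m=w_{il}\sigma_{i^*} .$$
The corresponding relation of $S$ reads $\tau_iw_{il}=w_{il}\tau_{i^*}$. Iterating $\sigma_iw_{il}=w_{il}\sigma_{i^*}$ gives $\sigma_i^nw_{il}=w_{il}\sigma_{i^*}^n$, and $f_{i^*}=f_i$ by $(\ast)$. Hence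
$$f_i(\sigma_i)\,w_{il}=w_{il}\,f_{i^*}(\sigma_{i^*}).\tag{2}$$

**Existence and uniqueness of $\varphi$.** Uniqueness is clear, since the generators are prescribed. For existence we check the relations. The relations between the $\sigma_i$ hold in $G^+$. The element $f_i(\sigma_i)$ commutes with $\sigma_i$. The mixed relation $\tau_iw_{il}=w_{il}\tau_{i^*}$ becomes (2). If $m_{ij}=2$, then $\sigma_i,\sigma_j$ commute, hence so do $f_i(\sigma_i),f_j(\sigma_j)$.

## Extreme degrees and the plan of peeling off letters

**Lowest components allow cancellation in $A$.** The lowest-degree component of $\varphi(\sigma_i)$ is $\sigma_i$, and that of $\varphi(\tau_i)=f_i(\sigma_i)$ is the nonzero scalar $f_i(0)$. Multiplying, the lowest component of $\varphi(W)$ is $cg$ with $c\in K\setminus\{0\}$ and $g\in G^+$. So $\varphi(W)\ne0$. If $0\ne p\in A$ has lowest component $p_0$, then the lowest component of $\varphi(W)p$ is $c\,gp_0$, which is nonzero by left cancellation in $G^+$. Thus left multiplication by $\varphi(W)$ on $A$ is injective. In particular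 we may cancel $\sigma_i$ and $f_i(\sigma_i)$ on the left in $A$. We never cancel in $S$, where no cancellation law has been established.

**Highest components bound the length.** The highest component of $f_i(\sigma_i)$ is a nonzero scalar times $\sigma_i^{\deg f_i}$, and $\deg f_i\ge1$. So the highest component of $\varphi(W)$ is a nonzero scalar times one element of $G^+$, of degree at least $|W|$.

**The plan.** Let $\varphi(W)=\varphi(V)$, and look at the first letter of $V$. If $V=\sigma_lV'$, then $\varphi(W)\in\sigma_lA$. If we could conclude $W=\sigma_lW'$ in $S$, we would cancel $\sigma_l$ in $A$ and continue with $\varphi(W')=\varphi(V')$. Likewise, if $V=\tau_jV'$, then $\varphi(W)\in f_j(\sigma_j)A$, and we would like to conclude $W=\tau_jW'$. So everything reduces to two implications: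
$$\varphi(W)\in\sigma_lA\ \Rightarrow\ W\in\sigma_lS,\qquad\qquad \varphi(W)\in f_j(\sigma_j)A\ \Rightarrow\ W\in\tau_jS .$$
To prove them we look at the first letter of $W$ and must know, in $A$, what it means for an element to be divisible on the left by two different "letters". There are three kinds of pairs: two $\sigma$'s, a $\sigma$ and an $f(\sigma)$, and two $f(\sigma)$'s.

## Elements of $A$ divisible by $\sigma_l$

**Lemma 2.** Let $i\ne l$, $n\ge1$, $g\in G^+$, and $\sigma_i^ng\in\sigma_lG^+$. Then $m_{il}<\infty$ and $g\in w_{il}G^+$.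

For instance, with $m=3$: $a^2g\in bG^+$ forces $g\in baG^+$, and $g=ba$ does work, since $a^2ba=bab^2$ as computed at the start.

*Proof.* Induction on $n$. Apply (BS) to $\sigma_i\cdot\sigma_i^{n-1}g=\sigma_lY$: we get $m_{il}<\infty$ and $\sigma_i^{n-1}g\in w_{il}G^+$. If $n=1$, this is the claim. If $n\ge2$, then, since $w_{il}$ begins with $\sigma_l$, we have $\sigma_i^{n-1}g\in\sigma_lG^+$, and the induction hypothesis applies. ∎

**Lemma 3.** Let $i\ne l$, $p\in A$, and suppose $f_i(\sigma_i)p\in\sigma_lA$ or $\sigma_ip\in\sigma_lA$. If $m_{il}<\infty$, then $p\in w_{il}A$. If $m_{il}=\infty$, then $p=0$.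

*Proof.* Suppose $\sigma_ip\in\sigma_lA$. Then $\sigma_i\operatorname{supp}p=\operatorname{supp}(\sigma_ip)\subset\sigma_lG^+$, and Lemma 2 with $n=1$ applies to every element of $\operatorname{supp}p$. If $m_{il}=\infty$, it says that there is no such element, so $p=0$; otherwise $\operatorname{supp}p\subset w_{il}G^+$.

Now suppose $f_i(\sigma_i)p\in\sigma_lA$. Here terms may cancel, so we cannot argue element by element. Instead we remove the part of $p$ that behaves as claimed, and show that nothing remains. Write $p=p'+p''$ with $p'$ supported in $w_{il}G^+$ and $p''$ supported outside it; if $m_{il}=\infty$, put $p'=0$, $p''=p$. By (2), $f_i(\sigma_i)p'\in w_{il}A\subset\sigma_lA$, hence $f_i(\sigma_i)p''\in\sigma_lA$. Suppose $p''\ne0$, and let $p''_D$ be its highest component. With $e=\deg f_i\ge1$ and $c$ the leading coefficient of $f_i$, the component of $f_i(\sigma_i)p''$ of degree $D+e$ is $c\,\sigma_i^ep''_D$, with support $\sigma_i^e\operatorname{supp}(p''_D)\neq\emptyset$. This support must lie in $\sigma_lG^+$. By Lemma 2, $m_{il}<\infty$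 and $\operatorname{supp}(p''_D)\subset w_{il}G^+$, contrary to the choice of $p''$. So $p''=0$. ∎

## Two polynomial factors in commuting letters

Next come two polynomial factors $f_i(\sigma_i)$ and $f_j(\sigma_j)$. If $m_{ij}=2$, we can still use unique factorization, because $A$ is a free module over a polynomial ring.

**Lemma 4.** Let $i\ne j$, $m_{ij}=2$, $p,r\in A$, and $f_i(\sigma_i)p=f_j(\sigma_j)r$. Then $p\in f_j(\sigma_j)A$.

*Proof.* **Step 1: a normal form, to exhibit a basis.** We claim that every $g\in G^+$ is uniquely $\sigma_i^a\sigma_j^bh$ with $a,b\ge0$ and $h\notin\sigma_iG^+\cup\sigma_jG^+$. For existence, choose $a,b$ with $g\in\sigma_i^a\sigma_j^bG^+$ and $a+b$ maximal (it is bounded by $|g|$), say $g=\sigma_i^a\sigma_j^bh$. If $h\in\sigma_iG^+$ or $h\in\sigma_jG^+$, then, as $\sigma_i,\sigma_j$ commute, $a$ or $b$ could be increased; so $h$ is as required.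

For uniqueness, let $\sigma_i^a\sigma_j^bh=\sigma_i^{a'}\sigma_j^{b'}h'$ with $h,h'$ both as required and $(a,b)\ne(a',b')$. Cancel $\sigma_i^{\min(a,a')}\sigma_j^{\min(b,b')}$ on the left. Up to exchanging the two sides, or exchanging $i$ and $j$, one of two equations remains:

- $\sigma_i^c\sigma_j^dh=h'$ with $(c,d)\ne(0,0)$; then $h'\in\sigma_iG^+\cup\sigma_jG^+$, a contradiction.
- $\sigma_i^ch=\sigma_j^dh'$ with $c,d\ge1$; then Lemma 2, with $w_{ij}=\sigma_j$ because $m_{ij}=2$, gives $h\in\sigma_jG^+$, a contradiction.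

So $(a,b)=(a',b')$, and cancelling gives $h=h'$.

**Step 2: coprimality, to conclude.** By Step 1, $A$ is a free $K[x,y]$-module whose basis is the set of all admissible $h$, where $x,y$ act as left multiplication by $\sigma_i,\sigma_j$. Write $p=\sum_hP_hh$ and $r=\sum_hQ_hh$ with $P_h,Q_h\in K[x,y]$. The hypothesis says $f_i(x)P_h=f_j(y)Q_h$ for every $h$. The polynomials $f_i(x)$ and $f_j(y)$ are coprime in the unique factorization domain $K[x,y]$: a common factor divides $f_i(x)$, so it does not involve $y$; it divides $f_j(y)$, so it does not involve $x$; hence it is constant. Therefore $f_j(y)$ divides each $P_h$, which says $p\in f_j(\sigma_j)A$. ∎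

## Common multiples of $f_i(\sigma_i)$ and $f_j(\sigma_j)$ when $m_{ij}\ge3$

Suppose $s=f_i(\sigma_i)p=f_j(\sigma_j)r$ with $m_{ij}\ge3$. When $W$ begins with $\tau_i$ and $V$ begins with $\tau_j$, exactly such an $s$ would arise, with $s=\varphi(W)\neq 0$. As $S$ has no relation that exchanges $\tau_i$ and $\tau_j$ at the front of a word, we need $s=0$.

The degree arguments used so far suggest comparing highest components. If $s\ne0$, its highest component lies in $\sigma_i^eA\cap\sigma_j^{e'}A$ with $e=\deg f_i$, $e'=\deg f_j$. For $m_{ij}=\infty$ this intersection is $0$, because by (BS) no element of $G^+$ begins with both $\sigma_i$ and $\sigma_j$; so we are done in that case. For $m_{ij}=3$ and $f_i=f_j=1+t^2$ the argument stops here, because $a^2A\cap b^2A\neq0$. Indeed,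
$$(aba)^2=aba\cdot aba=aba\cdot bab=a(bab)ab=a(aba)ab=a^2\cdot baab,$$
and interchanging $a$ and $b$ gives $(bab)^2=b^2\cdot abba$, while $(aba)^2=(bab)^2$. So highest terms give no contradiction. Lowest terms give none either, since both polynomials have a nonzero constant term.

Moreover, (1) shows that the desired statement is false for $f=1+t$: the element
$$s=1+a+b+ab+ba+aba$$
is nonzero and lies in $(1+a)A\cap(1+b)A$. So the hypothesis $f_i\in K[t^{d_i}]$ with $d_i\ge 2$ has to enter. Let us see how (1) is made. As a multiple of $1+a$, the support of $s$ falls into pairs $\{g,ag\}$, and as a multiple of $1+b$ into pairs $\{g,bg\}$: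
$$\{1,a\},\ \{b,ab\},\ \{ba,aba\};\qquad\quad \{1,b\},\ \{a,ba\},\ \{ab,bab\}.$$
Walk through the support, using the two pairings alternately:
$$1\ \to\ a\ \to\ ba\ \to\ aba=bab\ \to\ ab\ \to\ b\ \to\ 1 .$$
The walk closes up because the support is finite, and the closed hexagon is the braid relation itself. For $f=1+t^2$ the same walk would move by powers of $a^2$ and of $b^2$ alternately, and its closing up would be a nontrivial relation between $\sigma_i^2$ and $\sigma_j^2$. So we look for a group in which the images of $\sigma_i^{d_i}$ and $\sigma_j^{d_j}$ satisfy no such relation. A linear representation of $G^+$ is enough, and it does not have to be faithful.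

**Lemma 5.** Let $i\ne j$, and $m_{ij}\ge3$ or $m_{ij}=\infty$. Then $f_i(\sigma_i)A\cap f_j(\sigma_j)A=0$.

*Proof.* **Step 1: a representation by transvections, so that we can work in a group.** Fix a total order on $I$. Put $a_{kl}=2\cos(\pi/m_{kl})$ for $m_{kl}<\infty$ and $a_{kl}=2$ for $m_{kl}=\infty$. On $V=\bigoplus_{k\in I}\mathbb Re_k$ define linear forms $\lambda_k$ by
$$\lambda_k(e_k)=0,\qquad\lambda_k(e_l)=a_{kl}\ \text{ if }k<l,\qquad \lambda_k(e_l)=-a_{kl}\ \text{ if }k>l,$$
and put $\rho(\sigma_k)v=v+\lambda_k(v)e_k$. As $\lambda_k(e_k)=0$, this is invertible, with inverse $v\mapsto v-\lambda_k(v)e_k$. We claim that $\rho$ extends to a homomorphism $G^+\to GL(V)$, that is, that the relations of $G^+$ hold.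

Let $m_{kl}=2$. Then $a_{kl}=0$, so $\lambda_k(e_l)=\lambda_l(e_k)=0$. Both products of $\rho(\sigma_k)$ and $\rho(\sigma_l)$ send $v$ to $v+\lambda_k(v)e_k+\lambda_l(v)e_l$, so the two operators commute.

Let $k<l$, $3\le m=m_{kl}<\infty$, $a=a_{kl}\ge1$, $U=\langle e_k,e_l\rangle$. In the coordinates of $U$ the form $\lambda_k$ is $(0,a)$ and $\lambda_l$ is $(-a,0)$. So $(\lambda_k,\lambda_l)$ maps $U$ isomorphically onto $\mathbb R^2$, and $V=U\oplus(\ker\lambda_k\cap\ker\lambda_l)$. On the second summand both operators are the identity. On $U$ they are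
$$\mathsf A=\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad\mathsf B=\begin{pmatrix}1&0\\-a&1\end{pmatrix},\qquad \mathsf{AB}=\begin{pmatrix}1-a^2&a\\-a&1\end{pmatrix}.$$
We have $\det\mathsf{AB}=1$ and $\operatorname{tr}\mathsf{AB}=2-a^2=2-4\cos^2(\pi/m)=-2\cos(2\pi/m)$. So the eigenvalues of $\mathsf{AB}$ are $-e^{\pm2\pi\mathrm i/m}$; they are distinct because $m\ge3$, and $\mathsf{AB}$ is diagonalizable over $\mathbb C$.

If $m=2q$, the eigenvalues of $(\mathsf{AB})^q$ are $(-1)^qe^{\pm\pi\mathrm i}=(-1)^{q+1}$, both equal. So $(\mathsf{AB})^q=(-1)^{q+1}\mathrm{Id}$, and $(\mathsf{BA})^q=\mathsf B(\mathsf{AB})^q\mathsf B^{-1}=(\mathsf{AB})^q$, which is the relation.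

If $m=2q+1$, the eigenvalues of $(\mathsf{AB})^m$ are $(-1)^me^{\pm2\pi\mathrm i}=-1$, so $(\mathsf{AB})^m=-\mathrm{Id}$. Put
$$\mathsf J=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad\mathsf J^2=-\mathrm{Id}.$$
Multiplying out, $\mathsf{JA}\mathsf J^{-1}=\begin{pmatrix}0&1\\-1&-a\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}1&0\\-a&1\end{pmatrix}=\mathsf B$, and since $\mathsf J^2$ is scalar, $\mathsf{JB}\mathsf J^{-1}=\mathsf J^2\mathsf A\mathsf J^{-2}=\mathsf A$. Let $\mathsf P=(\mathsf{AB})^q\mathsf A$, the left side of the relation. Then $\mathsf{JP}\mathsf J^{-1}=(\mathsf{BA})^q\mathsf B$ is the right side, and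
$$-\mathrm{Id}=(\mathsf{AB})^{2q+1}=(\mathsf{AB})^q\mathsf A\cdot(\mathsf{BA})^q\mathsf B=\mathsf P\cdot\mathsf{JPJ}^{-1}=(\mathsf{PJ})^2\mathsf J^{-2}=-(\mathsf{PJ})^2 .$$
So $\mathsf{PJ}$ is a real $2\times2$ matrix with square $\mathrm{Id}$, hence diagonalizable with eigenvalues $\pm1$. Its determinant is $1$, because $\mathsf A,\mathsf B,\mathsf J$ have determinant $1$. So the two eigenvalues are equal and $\mathsf{PJ}=\pm\mathrm{Id}$. Hence $\mathsf P=\pm\mathsf J^{-1}$ commutes with $\mathsf J$, and $\mathsf P=\mathsf{JPJ}^{-1}$, which is the relation. (Check for $m=3$, $a=1$: both $\mathsf{ABA}$ and $\mathsf{BAB}$ equal $\mathsf J$.)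

For $m_{kl}=\infty$ there is nothing to verify. This proves the claim.

**Step 2: ping-pong, to show that the relevant powers satisfy no alternating relation.** By symmetry we may assume $i<j$. Put $a=a_{ij}$; since $m_{ij}\ge3$ or $m_{ij}=\infty$, we have $a\ge1$. Let $X=\rho(\sigma_i)^{d_i}$ and $Y=\rho(\sigma_j)^{d_j}$. On $U=\langle e_i,e_j\rangle$ they act as
$$\begin{pmatrix}1&b\\0&1\end{pmatrix}\quad\text{and}\quad\begin{pmatrix}1&0\\-c&1\end{pmatrix},\qquad b=d_ia\ge2,\quad c=d_ja\ge2 .$$
This is where $d_i,d_j\ge2$ is used. Let $\mathcal P=\{(x,y)\in U:|x|>|y|\}$ and $\mathcal Q=\{(x,y)\in U:|x|<|y|\}$, which are disjoint and nonempty. Let $n\ne0$. For $(x,y)\in\mathcal Q$,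
$$X^n(x,y)=(x+nby,\,y),\qquad|x+nby|\ge2|y|-|x|>|y| ,$$
so $X^n\mathcal Q\subset\mathcal P$. For $(x,y)\in\mathcal P$,
$$Y^n(x,y)=(x,\,y-ncx),\qquad|y-ncx|\ge2|x|-|y|>|x| ,$$
so $Y^n\mathcal P\subset\mathcal Q$.

Now consider a nonempty alternating product of nonzero powers of $X$ and $Y$. If its first and last factors are powers of $X$, it maps $\mathcal Q$ into $\mathcal P$; if both are powers of $Y$, it maps $\mathcal P$ into $\mathcal Q$. In either case it is not the identity. In the remaining cases exactly one end is a power $X^n$. Conjugate the product by $X^t$, that is, multiply by $X^t$ on the left and $X^{-t}$ on the right, with $t\ne0$ and $t\ne\pm n$. The result is alternating and begins and ends with nonzero powers of $X$, so it is not the identity, and neither is the original product.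

**Step 3: the walk in the support.** Suppose $0\ne s\in f_i(\sigma_i)A\cap f_j(\sigma_j)A$. We first show that each point of $\operatorname{supp}s$ has a partner. Write $d=d_i$ and $f_i(t)=h(t^d)$, with $h\in K[t]$ non-constant and $h(0)\ne0$. Every $g\in G^+$ is uniquely $\sigma_i^{dn}k$ with $n\ge0$ and $k\notin\sigma_i^dG^+$. For existence, take $n$ maximal with $g\in\sigma_i^{dn}G^+$. For uniqueness, if $\sigma_i^{dn}k=\sigma_i^{dn'}k'$ with $n\ge n'$, then cancelling gives $\sigma_i^{d(n-n')}k=k'\notin\sigma_i^dG^+$, so $n=n'$ and $k=k'$. Hence $A=\bigoplus_kK[u]k$ is a free $K[u]$-module, where $u$ acts as left multiplication by $\sigma_i^d$.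

By assumption $s=h(u)p$ with $p=\sum_kp_k(u)k$, so the components of $s$ are $h(u)p_k(u)$. A nonzero component contains at least two monomials in $u$: its degree is $\deg h+\deg p_k$, while its lowest monomial has the same exponent as the lowest monomial of $p_k$, as $h(0)\ne0$; and $\deg h+\deg p_k>\deg p_k$ is strictly larger than that exponent. So for every $g=\sigma_i^{dn}k\in\operatorname{supp}s$ there is another element $g'=\sigma_i^{dn'}k\in\operatorname{supp}s$ with $n'\ne n$. In $GL(V)$ this says
$$\rho(g')=X^e\rho(g),\qquad e=n'-n\in\mathbb Z\setminus\{0\}.$$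
In the same way, with $j$ and $d_j$ in place of $i$ and $d_i$, every $g\in\operatorname{supp}s$ has some $g''\in\operatorname{supp}s$ with $\rho(g'')=Y^{e}\rho(g)$ for some $e\in\mathbb Z\setminus\{0\}$.

Now walk. Starting from any $g_0\in\operatorname{supp}s$, choose $g_1,g_2,\dots\in\operatorname{supp}s$ with $\rho(g_{n+1})=X^{e_n}\rho(g_n)$ for even $n$ and $\rho(g_{n+1})=Y^{e_n}\rho(g_n)$ for odd $n$, all $e_n\ne0$. As $\operatorname{supp}s$ is finite, $g_\alpha=g_\beta$ for some $\alpha<\beta$. Then $\rho(g_\beta)=R\,\rho(g_\alpha)$, where $R$ is an alternating product of $\beta-\alpha\ge1$ nonzero powers of $X$ and $Y$. Cancelling $\rho(g_\alpha)$ in $GL(V)$ gives $R=\mathrm{Id}$, which contradicts Step 2. ∎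

## Divisibility passes from $A$ back to $S$

We now prove the two implications of the plan. For each, choose a word representing $W$ and look at its first letter.

**Proposition 6.** If $W\in S$ and $\varphi(W)\in\sigma_lA$, then $W\in\sigma_lS$.

*Proof.* Induction on $|W|$, for all $l$ simultaneously. If $|W|=0$, then $\varphi(W)=1\notin\sigma_lA$, and there is nothing to prove. Let $|W|\ge1$ and assume the result for smaller lengths.

**Step 1: from one letter to words.** For $|W'|<|W|$ and any word $u$ in the $\sigma$'s we claim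
$$\varphi(W')\in uA\ \Rightarrow\ W'\in uS.\tag{3}$$
If $u$ is empty, this is trivial. If $u=\sigma_ku'$, then $\varphi(W')\in\sigma_kA$, so $W'=\sigma_kW_1$ by the induction hypothesis. From $\sigma_k\varphi(W_1)\in\sigma_ku'A$ we cancel $\sigma_k$ in $A$ and get $\varphi(W_1)\in u'A$. Since $|W_1|<|W'|$, we can go on with $u'$, and after finitely many steps $W'\in uS$.

**Step 2: the first letter of $W$.** There are four cases.

*$W=\sigma_lW'$.* Nothing to do.

*$W=\sigma_kW'$ with $k\ne l$.* Here $\sigma_k\varphi(W')\in\sigma_lA$ and $\varphi(W')\ne0$, so Lemma 3 gives $m=m_{kl}<\infty$ and $\varphi(W')\in w_{kl}A$. By (3), $W'=w_{kl}W''$, and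
$$W=\sigma_kw_{kl}W''=\langle\sigma_k\sigma_l\rangle^mW''=\langle\sigma_l\sigma_k\rangle^mW''\in\sigma_lS .$$

*$W=\tau_lW'$.* Here $f_l(\sigma_l)\varphi(W')\in\sigma_lA$. All terms of $f_l(\sigma_l)$ except the constant one are left multiples of $\sigma_l$, so $f_l(0)\varphi(W')\in\sigma_lA$, and $\varphi(W')\in\sigma_lA$ since $f_l(0)\ne0$. By induction $W'=\sigma_lW''$, and $W=\tau_l\sigma_lW''=\sigma_l\tau_lW''\in\sigma_lS$.

*$W=\tau_iW'$ with $i\ne l$.* Here $f_i(\sigma_i)\varphi(W')\in\sigma_lA$ and $\varphi(W')\ne0$, so Lemma 3 gives $m_{il}<\infty$ and $\varphi(W')\in w_{il}A$. By (3), $W'=w_{il}W''$, and $W=\tau_iw_{il}W''=w_{il}\tau_{i^*}W''\in\sigma_lS$, because $w_{il}$ begins with $\sigma_l$. ∎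

With Proposition 6 proved, the argument of Step 1 shows that (3) holds for all $W'\in S$.

**Proposition 7.** If $W\in S$ and $\varphi(W)\in f_j(\sigma_j)A$, then $W\in\tau_jS$.

*Proof.* Induction on $|W|$, for all $j$ simultaneously; this matters, since the last case below changes $j$ to $j^*$. Let $\varphi(W)=f_j(\sigma_j)r$. As $\varphi(W)\ne0$, we have $r\ne0$. If $|W|=0$, then $1=f_j(\sigma_j)r$. But the highest component of the right side is a nonzero scalar times $\sigma_j^{\deg f_j}$ times the highest component of $r$, which is nonzero of degree at least $\deg f_j\ge1$. So this case does not occur. Let $|W|\ge1$. There are four cases.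

*$W=\tau_jW'$.* Nothing to do.

*$W=\tau_iW'$ with $i\ne j$.* Then $0\ne f_i(\sigma_i)\varphi(W')=f_j(\sigma_j)r$, so $m_{ij}=2$ by Lemma 5. By Lemma 4, $\varphi(W')\in f_j(\sigma_j)A$, so $W'=\tau_jW''$ by induction, and $W=\tau_i\tau_jW''=\tau_j\tau_iW''$.

*$W=\sigma_jW'$.* Then $f_j(\sigma_j)r=\sigma_j\varphi(W')\in\sigma_jA$, and since $f_j(0)\ne0$ we get $r=\sigma_jr'$ as before. Now $\sigma_j\varphi(W')=f_j(\sigma_j)\sigma_jr'=\sigma_jf_j(\sigma_j)r'$, and cancelling gives $\varphi(W')=f_j(\sigma_j)r'$. By induction $W'=\tau_jW''$, and $W=\sigma_j\tau_jW''=\tau_j\sigma_jW''$.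

*$W=\sigma_kW'$ with $k\ne j$.* Then $f_j(\sigma_j)r=\sigma_k\varphi(W')\in\sigma_kA$ and $r\ne0$. Lemma 3 gives $m=m_{jk}<\infty$ and $r=wr'$ with
$$w=w_{jk}=\langle\sigma_k\sigma_j\rangle^{m-1}=\sigma_kw_1,\qquad w_1=\langle\sigma_j\sigma_k\rangle^{m-2}.$$
By (2), $\sigma_k\varphi(W')=f_j(\sigma_j)wr'=wf_{j^*}(\sigma_{j^*})r'=\sigma_kw_1f_{j^*}(\sigma_{j^*})r'$. Cancelling $\sigma_k$,
$$\varphi(W')=w_1f_{j^*}(\sigma_{j^*})r'\in w_1A .$$
By (3), $W'=w_1W''$, and cancelling $w_1$ in $A$ gives $\varphi(W'')=f_{j^*}(\sigma_{j^*})r'$. Since $|W''|\le|W'|<|W|$, induction (for the index $j^*$) gives $W''=\tau_{j^*}W'''$. Hence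
$$W=\sigma_kw_1\tau_{j^*}W'''=w\tau_{j^*}W'''=\tau_jwW'''\in\tau_jS. \qquad∎$$

## Proof of Theorem 1

Existence and uniqueness of $\varphi$ are shown above. Let $\varphi(W)=\varphi(V)$; we show $W=V$ by induction on $|V|$.

If $|V|=0$, then $\varphi(W)=1$. The highest component of $\varphi(W)$ has degree at least $|W|$, so $|W|=0$ and $W=1=V$.

If $V=\sigma_lV'$, then $\varphi(W)\in\sigma_lA$, so $W=\sigma_lW'$ by Proposition 6. Cancelling $\sigma_l$ in $A$ gives $\varphi(W')=\varphi(V')$. By induction $W'=V'$, so $W=V$.

If $V=\tau_jV'$, then $\varphi(W)\in f_j(\sigma_j)A$, so $W=\tau_jW'$ by Proposition 7. Cancelling $f_j(\sigma_j)$ in $A$ gives $\varphi(W')=\varphi(V')$. By induction $W'=V'$, so $W=V$. ∎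

The theorem covers, for example, $\tau_i\mapsto\sigma_i^2-1$ and $\tau_i\mapsto1+\sigma_i^d$ with $d\ge2$, over any field, and over any integral domain after passing to its field of fractions. Finiteness of $I$ is not needed: the two sides of every relation of $S$ and of $G^+$ involve the same indices, so any equality between words takes place over a finite subset of $I$.

## Inverting the $\sigma_i$: singular Artin monoids and finite type

Let $\mathcal SG_M$ be the singular Artin monoid: generators $\sigma_i^{\pm1},\tau_i$, the relations of $S$, and $\sigma_i\sigma_i^{-1}=\sigma_i^{-1}\sigma_i=1$. Let $G_M$ be the Artin group. Since each $\sigma_i$ is invertible in $K[G_M]$, the map $\varphi$ extends to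
$$\hat\varphi:\mathcal SG_M\to K[G_M],\qquad\sigma_i^{\pm1}\mapsto\sigma_i^{\pm1},\quad\tau_i\mapsto f_i(\sigma_i).$$

**Corollary 8 (all $M$).**
(a) The natural map $\mathcal SG_M^+\to\mathcal SG_M$ is injective.
(b) Theorem 1 remains true with $f_i$ replaced by $t^{c_i}f_i$, where the $f_i$ satisfy $(\ast)$, $c_i\ge0$, and $c_i=c_j$ whenever $m_{ij}$ is finite and odd. In particular $\tau_i\mapsto\sigma_i^k+\sigma_i^l$ is injective for all $k,l\ge0$ with $|k-l|\ge2$.

*Proof.* (a) The composite $\mathcal SG_M^+\to\mathcal SG_M\to K[G_M]$, with second map $\hat\varphi$, agrees on generators with $\mathcal SG_M^+\to K[G^+]\to K[G_M]$, whose first map is $\varphi$. The map $\varphi$ is injective by Theorem 1. The map $K[G^+]\to K[G_M]$ is injective because $G_M^+\to G_M$ is, by the theorem of L. Paris, *Artin monoids inject in their groups*, Comment. Math. Helv. 77 (2002). So the composite is injective, hence so is its first factor $\mathcal SG_M^+\to\mathcal SG_M$.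

(b) **Step 1: a shift automorphism of $\mathcal SG_M$.** For integers $c_i$ with $c_i=c_j$ whenever $m_{ij}$ is finite and odd, let $\theta_c$ fix all $\sigma_i^{\pm1}$ and send $\tau_i\mapsto\sigma_i^{c_i}\tau_i$. We check the relations involving $\tau$'s. Since $\sigma_i$ and $\tau_i$ commute, so do $\sigma_i$ and $\sigma_i^{c_i}\tau_i$. For $w=w_{il}$ we have $\sigma_i^{c_i}w=w\sigma_{i^*}^{c_i}$ (also for negative exponents) and $c_i=c_{i^*}$, so
$$\sigma_i^{c_i}\tau_iw=\sigma_i^{c_i}w\tau_{i^*}=w\,\sigma_{i^*}^{c_{i^*}}\tau_{i^*}.$$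
If $m_{ij}=2$, then $\sigma_i^{\pm1},\tau_i$ commute with $\sigma_j^{\pm1},\tau_j$, so $\sigma_i^{c_i}\tau_i$ and $\sigma_j^{c_j}\tau_j$ commute. Thus $\theta_c$ is an endomorphism, and it is an automorphism with inverse $\theta_{-c}$.

**Step 2: restriction to $S$.** If all $c_i\ge0$, the same formula and the same check define an endomorphism of $S$, compatible with $\theta_c$ under the natural map $S\to\mathcal SG_M$. By (a) that map is injective, so the endomorphism of $S$ is the restriction of an injective map, hence injective. The map in (b) is this endomorphism of $S$ followed by $\varphi$, since $\tau_i\mapsto\sigma_i^{c_i}\tau_i\mapsto\sigma_i^{c_i}f_i(\sigma_i)$; so it exists and is injective. For the last claim, use $\sigma_i^k+\sigma_i^l=\sigma_i^{\min(k,l)}(1+\sigma_i^{|k-l|})$, with $f_i=1+t^{|k-l|}$ and $d_i=|k-l|\ge2$. ∎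

**Corollary 9 (Birman's conjecture for all finite types).** If $M$ is of finite (spherical) type, the desingularization map
$$\eta:\mathcal SG_M\to\mathbb Z[G_M],\qquad\sigma_i^{\pm1}\mapsto\sigma_i^{\pm1},\quad\tau_i\mapsto\sigma_i-\sigma_i^{-1},$$
is injective. The same holds for $\tau_i\mapsto\sigma_i^{c_i}f_i(\sigma_i)\in K[G_M]$ with $f_i$ as in $(\ast)$ and $c_i\in\mathbb Z$, $c_i=c_j$ whenever $m_{ij}$ is finite and odd.

*Proof.* **Step 1: reduction to $\hat\varphi$.** The map $\eta$ is the case $K=\mathbb Q$, $f_i=t^2-1$, $c_i=-1$, because $\sigma_i^{-1}(\sigma_i^2-1)=\sigma_i-\sigma_i^{-1}$. In general the map in question is $\hat\varphi\circ\theta_c$ with $\theta_c$ an automorphism. So it suffices to show that $\hat\varphi$ is injective.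

**Step 2: a central element of $S$, to clear denominators.** By Brieskorn–Saito and Deligne, for finite type $G^+\to G_M$ is injective, and there is $\Delta\in G^+$ with $\Delta^2$ central in $G^+$ and $\Delta^2\in\sigma_iG^+$ for all $i$. We have
$$\varphi(\Delta^2\tau_i)=\Delta^2f_i(\sigma_i)=f_i(\sigma_i)\Delta^2=\varphi(\tau_i\Delta^2),$$
so Theorem 1 gives $\Delta^2\tau_i=\tau_i\Delta^2$. Hence $\Delta^2$ is central in $S$, and in $\mathcal SG_M$ both $\Delta^2$ and $\Delta^{-2}$ are central.

**Step 3: back to $S$.** Write $\Delta^2=\sigma_iu_i$ with $u_i\in G^+$. Then $\sigma_i^{-1}=u_i\Delta^{-2}$ in $\mathcal SG_M$. Replacing every $\sigma_i^{-1}$ in a word and collecting the central factors, we write any element of $\mathcal SG_M$ as $\Delta^{-2k}V_+$ with $V_+$ in the image of $S$. Inserting further factors $\Delta^{-2}\Delta^2$, we can use a common $k$ for two given elements $\Delta^{-2k}V_+$ and $\Delta^{-2k}W_+$. If their images under $\hat\varphi$ agree, then $\varphi(V_+)=\varphi(W_+)$ in $K[G_M]$ (where we also write $V_+,W_+$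 for chosen preimages in $S$), hence in $K[G^+]$ because $G^+\to G_M$ is injective. By Theorem 1, $V_+=W_+$, and the two elements are equal. ∎

For type $A_{n-1}$ this recovers Paris's theorem that Birman's conjecture holds for singular braid monoids.
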